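# Undecidability of $\mathcal C(X)=X^+$ for finite sets of words

## 1. The words that commute with $\{a,ab,ba,bb\}$

Take the alphabet $A=\{a,b\}$ and the set $X=\{a,ab,ba,bb\}$. Write $X^+$ for the set of all products of one or more words of $X$. Which words are in $X^+$?

Every word of even length is: cut it into pairs of letters; the pairs $ab,ba,bb$ are in $X$ and $aa=a\cdot a$. A word of odd length, written as a product of words of $X$, must use the factor $a$ an odd number of times, and the first factor $a$ is preceded by pairs only, so it sits at an odd position. Conversely, if some odd position carries an $a$, then that $a$ is preceded and followed by words of even length, and the word is in $X^+$. So the words outside $X^+$ are exactly those of odd length with $b$ at every odd position. For $m\ge 0$ let $N_m$ be the set of such words of length $2m+1$: thus $N_0=\{b\}$, $N_1=\{bab,bbb\}$, and so on.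

Now look for sets $Y$ with $XY=YX$. The set $X^+$ is one of them. Can $Y$ contain words outside $X^+$? Let $w\in N_m$ with $m\ge1$. Then $w=w'cb$ with a letter $c$, and $cb\in X$. Multiply on the left by each word of $X$:
$$a\cdot w=(aw')\cdot cb,\qquad ab\cdot w=(abw')\cdot cb,\qquad ba\cdot w=(baw')\cdot cb,\qquad bb\cdot w=(bbw')\cdot cb .$$
The word $aw'$ has even length $2m\geq 2$, so it is in $X^+$. The word $abw'$ has odd length and starts with $a$, so it is in $X^+$. The words $baw'$ and $bbw'$ have length $2m+1$ and $b$ at every odd position, so they are in $N_m$. Hence $XN_m\subseteq (X^+\cup N_m)X$. Since $X$, $X^+$ and $N_m$ are closed under reversal, also $N_mX\subseteq X(X^+\cup N_m)$. So the set $Z=X^+\cup N_1\cup N_2\cup\cdots$ satisfies $XZ=ZX$.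

The word $b$ cannot be added: if $b\in Y$ and $XY=YX$, then $ab\in XY=YX$, so $ab=yx$ with $y\in Y$ and $x\in X$, which forces $x=b\notin X$. So the largest set commuting with $X$ is $A^+\setminus\{b\}$, and it is strictly larger than $X^+$.

Two things happened when $w\notin X^+$ was multiplied by a word of $X$. Sometimes the product fell into $X^+X$ at no cost. In the other cases a word of $X$ pushed in on the left made a word of $X$ drop out on the right, and what remained was again outside $X^+$. The words $w$ with $m\ge 1$ survive this exchange forever.

For this $X$ we could see everything. Can an algorithm always see, given a finite $X$, whether the largest commuting set is just $X^+$? The answer is no, and these notes prove it.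

## 2. Centralizers, background from computability, and the theorems

Let $A$ be a finite alphabet, $A^+$ the set of nonempty words over $A$, and $XY=\{xy: x\in X,\ y\in Y\}$. A *factor* of a word is a block of consecutive letters.

**Definition (centralizer).** Sets $X,Y\subseteq A^+$ commute if $XY=YX$. The centralizer $\mathcal C(X)$ is the union of all $Y\subseteq A^+$ with $XY=YX$.

A union of sets commuting with $X$ commutes with $X$, so $\mathcal C=\mathcal C(X)$ is the largest set commuting with $X$. If $XY=YX$ and $XY'=Y'X$ then $XYY'=YXY'=YY'X$; hence $\mathcal C\mathcal C\subseteq\mathcal C$, and $\mathcal C$ is a semigroup. It contains $X$, hence $X^+$. Moving copies of $X$ past $\mathcal C$ one at a time gives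
$$\mathcal C X^n=X^n\mathcal C\qquad(n\ge1). \tag{1}$$
Finally, any $Z\subseteq A^+$ with $XZ\subseteq ZX$ and $ZX\subseteq XZ$ satisfies $Z\subseteq\mathcal C$.

Two easy cases. If $A=\{a\}$ and $X\neq\emptyset$, all words commute, so $Xa^+=a^+X$ and $\mathcal C(X)=a^+$; this equals $X^+$ iff $a\in X$. If $X=\{ab\}$ and $y\in\mathcal C(X)$, then for $2n\ge|y|$ we have $y(ab)^n\in(ab)^n\mathcal C$ by (1), so $y$ is a prefix of $(ab)^n$. Symmetrically $y$ is a suffix of $(ab)^n$. So $y$ starts with $a$, ends with $b$ and alternates, that is, $y\in X^+$. Here $\mathcal C(X)=X^+$.

From computability we use the following. Let $\varphi_0,\varphi_1,\dots$ be a standard numbering of the partial computable functions of one variable. $\Sigma^0_1$ sets are the recursively enumerable ones, $\Pi^0_1$ sets their complements, and a $\Pi^0_2$ set has the form $\{x:\forall u\,\exists v\ R(x,u,v)\}$ with $R$ decidable. A set is $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a total computable function. Such a set is not recursively enumerable, since the complement of the halting problem reduces to it.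

**Theorem 1.** There is no algorithm which, given a finite alphabet $A$ and a finite nonempty $X\subseteq A^+$, decides whether $\mathcal C(X)=X^+$.

**Theorem 2.** Let $\mathcal E=\{X\text{ finite, nonempty}:\mathcal C(X)=X^+\}$.
(a) $\mathcal E$ is $\Pi^0_1$-hard; in particular it is not recursively enumerable.
(b) $\mathcal E\in\Pi^0_2$.
(c) Theorem 1 and (a) hold already for the two-letter alphabet, while for a one-letter alphabet the question is trivially decidable.

The exact level of $\mathcal E$ in the arithmetical hierarchy is not determined here. The question is from "Combinatorics on Words - A Tutorial".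

We use one external fact, from Minsky, *Computation: Finite and Infinite Machines*, 1967. A counter machine has finitely many states and finitely many counters holding natural numbers; each non-halting state carries one instruction, either "increment a counter, go to $q'$" or "if a counter is $0$ go to $q'$, else decrement it and go to $q''$". Two-counter machines effectively simulate all computations, and inputs can be hard-wired by initial increments, so the machines may be started with empty counters. In particular:

* (M1) From $e$ one can compute a two-counter machine $\mathcal M_e$ with two halting states $\mathrm{acc},\mathrm{rej}$ and a non-halting initial state which, started with empty counters, reaches $\mathrm{acc}$ iff $\varphi_e(e)=1$ and reaches $\mathrm{rej}$ iff $\varphi_e(e)=0$.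
* (M2) Halting from empty counters, for two-counter machines with one halting state and a non-halting initial state, is $\Sigma^0_1$-complete.

We also use recursive inseparability: no decidable $R$ satisfies $\{e:\varphi_e(e)=1\}\subseteq R$ and $R\cap\{e:\varphi_e(e)=0\}=\emptyset$. Otherwise let $\varphi_d$ be the total function with value $0$ on $R$ and $1$ off $R$. If $d\in R$, then $\varphi_d(d)=0$, so $d\notin R$. If $d\notin R$, then $\varphi_d(d)=1$, so $d\in R$. Both are absurd.

## 3. Cutting down from $A^+$, and Theorem 2(b)

A sensible first attempt at an algorithm starts with all of $A^+$ and removes words that visibly cannot be in the centralizer. Put $Z_0=A^+$ and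
$$Z_{d+1}=\{w\in Z_d:\ Xw\subseteq Z_dX,\ wX\subseteq XZ_d\}.$$
For the $X$ of Section 1, the first round removes $b$, because $ab\notin A^+X$. It removes nothing else: every word of length at least $2$ ends and starts with a word of $X$, so if $|w|\ge2$, or $w=a$, then each $xw$ ends in a word of $X$ with something left over, and likewise on the other side. So $Z_1=A^+\setminus\{b\}$, which is the centralizer, and the process has stabilized.

**Proof of Theorem 2(b).** We show that $\mathcal C(X)=\bigcap_dZ_d$ and read off the complexity.

First, $\mathcal C\subseteq Z_d$ for all $d$, by induction: if $\mathcal C\subseteq Z_d$ and $w\in\mathcal C$, then $Xw\subseteq X\mathcal C=\mathcal CX\subseteq Z_dX$ and likewise $wX\subseteq XZ_d$, so $w\in Z_{d+1}$. Conversely, let $Z=\bigcap_dZ_d$, $w\in Z$, $x\in X$. For each $d$ there is a factorization $xw=w'x'$ with $w'\in Z_d$ and $x'\in X$. There are only finitely many factorizations of $xw$, so one of them works for infinitely many $d$; as the $Z_d$ decrease, it works for all $d$. Hence $xw\in ZX$. Likewise $wx\in XZ$. So $Z\subseteq\mathcal C$.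

Membership in $Z_d$ is decidable, uniformly in $d$ and $X$, by unwinding the recursion. Since $X^+\subseteq\mathcal C(X)$ always,
$$\mathcal C(X)=X^+\iff\forall w\ \bigl(w\in X^+\ \text{ or }\ \exists d\ \ w\notin Z_d\bigr),$$
and this is a $\Pi^0_2$ condition. $\blacksquare$

This is also where the attempt stops being an algorithm. If $w\notin\mathcal C$, some stage $d$ tells us; if $w\in\mathcal C$, no stage ever does. And the question asks about all $w$ at once. Theorem 1 says that no cleverness removes this.

## 4. Arenas and survival sets

To build sets $X$ whose centralizers simulate computations, we isolate the exchange seen in Section 1: a word pushed in at one end forces a word out at the other.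

A *path* in a directed multigraph is a nonempty sequence of consecutive edges; $s(\cdot)$ and $t(\cdot)$ denote source and target.

**Definition (arena, survival set).** An arena is $(G,S,T,Y_S,Y_T)$, where $G=(V,E)$ is a finite directed multigraph, $S,T\subseteq V$ are disjoint, $Y_S$ is a finite set of paths with both endpoints in $S$, and $Y_T$ is a finite set of paths with both endpoints in $T$. A survival set is a set $\mathcal W$ of paths from $S$ to $T$ such that

* (W1) if $w\in\mathcal W$, $y\in Y_S$ and $t(y)=s(w)$, then $yw\in\mathcal WY_T$;
* (W2) if $w\in\mathcal W$, $y\in Y_T$ and $s(y)=t(w)$, then $wy\in Y_S\mathcal W$.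

**Example.** Let $V=\{0,1\}$ with edges $e:0\to1$ and $g:1\to0$, and $S=\{0\}$, $T=\{1\}$. The paths from $S$ to $T$ are $e(ge)^n$.

If $Y_S=\{eg\}$ and $Y_T=\{ge\}$, then $\mathcal W=\{e\}$ is a survival set: both conditions reduce to $eg\cdot e=e\cdot ge$.

If $Y_S=\{egeg\}$ and $Y_T=\{ge\}$, there is no nonempty survival set. Suppose $e(ge)^n\in\mathcal W$. By (W2), $e(ge)^{n+1}=egeg\cdot w'$ with $w'\in\mathcal W$; this forces $n\ge1$ and $w'=e(ge)^{n-1}$. Repeating, we reach $e\in\mathcal W$, and then $ege$ should begin with $egeg$, which is impossible. The $S$-words are longer than the $T$-words, so each exchange shortens the path, and it runs out.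

**Proposition 3.** From an arena one can compute a finite nonempty $X$ such that $\mathcal C(X)\neq X^+$ iff the arena has a nonempty survival set.

The letters of $X$ will be edges of a graph. The set $X$ must contain $Y_S$ and $Y_T$; the survivors should be the paths from $S$ to $T$; every other word in $\mathcal C(X)$ should already be in $X^+$. Words that are not paths can be swallowed by adding many non-paths to $X$. But $X$ is finite, and a word with a single break between two very long paths is not a product of short non-paths. So $X$ must also contain short paths that chop the long stretches. If we simply added all short paths, every path from $S$ to $T$ would be chopped up too, and would lie in $X^+$. The way out is to use two kinds of chopping points, $B$ and $\Theta$. From $S$ one can chop at $\Theta$-points only; $T$ is reached from $B$-points only; without a break one cannot change from $\Theta$ to $B$.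

## 5. Proof of Proposition 3

**Step 1: the alphabet.** This step subdivides each edge of $G$ to create the two kinds of chopping points, and adds two gadgets that will force the elements of $\mathcal C(X)\setminus X^+$ to begin in $S$ and end in $T$.

Let $\hat G$ have vertex set $\hat V=V\cup\{\bar e,\tilde e:e\in E\}\cup\{I,\bar\imath,O,\tilde o\}$ and the following edges, which are the letters of $A$:

* $e_1:s(e)\to\bar e$, $\ e_2:\bar e\to\tilde e$, $\ e_3:\tilde e\to t(e)$ for $e\in E$;
* $i_1:I\to\bar\imath$, $\ i_2:\bar\imath\to I$, $\ o_1:O\to\tilde o$, $\ o_2:\tilde o\to O$;
* $\alpha_v:I\to v$ for $v\in\hat V\setminus(S\cup\{I\})$, and $\omega_v:v\to O$ for $v\in\hat V\setminus(T\cup\{O\})$.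

These are all distinct letters, even when parallel (for instance $i_1$ and $\alpha_{\bar\imath}$). The only edges into $I$ or $\bar\imath$ come from $\{I,\bar\imath\}$, and the only edges leaving $O$ or $\tilde o$ go to $\{O,\tilde o\}$. Put
$$B=\{\bar e:e\in E\}\cup\{\bar\imath\},\qquad\Theta=\{\tilde e:e\in E\}\cup\{\tilde o\}.$$
Paths of $G$ are identified with words over $A$ via $e\mapsto e_1e_2e_3$. A path of $\hat G$ from $V$ to $V$ cannot meet $I,\bar\imath$ (unreachable from $V$) or $O,\tilde o$ (no way back), so it uses only letters $e_1,e_2,e_3$ and is a path of $G$.

**Step 2: faults and the set $X$.** This step defines $X$.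

For a word $u$, let $s(u)$ be the source of its first letter and $t(u)$ the target of its last letter. A *fault* of $u$ is a pair of consecutive letters $ll'$ in $u$ with $t(l)\ne s(l')$. So $u$ is a path iff it has no fault; otherwise it is *faulty*.

Let $P=Y_S\cup Y_T\cup X_c\cup K$, where $K=\{i_1i_2,\ o_1o_2\}\cup\{\alpha_v\}\cup\{\omega_v\}$ (all $v$ allowed above), and $X_c$ consists of all paths of $\hat G$ of length at most $4$ that go from $B$ to $B\cup\Theta\cup T$, or from $S\cup\Theta$ to $\Theta$. Choose $D\ge6$ larger than all lengths of words in $P$. Call $f$ *dense* if $f$ is faulty and every factor of $f$ of length $D$ is faulty. Let $F$ be the set of dense words of length at most $2D$, and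
$$X=P\cup F .$$
This is finite, nonempty and computable from the arena.

For the graph of the example in Section 4, $e_1e_1$ is faulty, since $t(e_1)=\bar e\neq 0=s(e_1)$; it is dense, having no factor of length $D$. Let $u=(e_1e_2e_3g_1g_2g_3)^D$, a path. The word $ue_2$ has a fault at its last junction but is not dense, since $u$ is a long fault-free factor.

**Step 3: elementary facts.** These record what $F$ absorbs and how the words of $P$ can be concatenated.

* (F1) If $f\in F$ and $f'$ is a faulty factor of $f$, then $f'\in F$: factors of $f'$ of length $D$ are factors of $f$.
* (F2) Every dense word lies in $F^+$. If it is longer than $2D$, cut it into pieces with lengths in $[D,2D]$. Each piece contains a factor of length $D$, hence is faulty; and factors of it of length $D$ are faulty. So each piece is in $F$.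
* (P1) A word of $P$ ending in $S$ lies in $Y_S$. Indeed words of $Y_T$ end in $T$, words of $X_c$ end in $B\cup\Theta\cup T$, and words of $K$ end at $I$, at $O$, or at some $v\notin S$.
* (P2) A word of $P$ starting in $T$ lies in $Y_T$. Indeed words of $Y_S$ start in $S$, words of $X_c$ start in $B\cup S\cup\Theta$, and words of $K$ start at $I$, at $O$, or at some $v\notin T$.
* (P3) No path from $S$ to $T$ is in $X^+$. If it were, its factors in $X$ would be fault-free, hence in $P$. A word of $P$ starting in $S$ ends in $S$ (from $Y_S$), in $\Theta$ (from $X_c$) or at $O$ (some $\omega_v$). A word of $P$ starting in $\Theta$ ends in $\Theta$ or at $O$. The only word of $P$ starting at $O$ is $o_1o_2$, ending at $O$. So the factors end in $S\cup\Theta\cup\{O\}$, and $T$ is never reached.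

**Step 4: chopping paths.** This step shows that long paths can be cut into short pieces at $B$- or $\Theta$-points. *Inner* vertices of a path are those strictly between its endpoints.

* (K1) In a path avoiding $O,\tilde o$, at most $3$ consecutive inner vertices are outside $B$. The other possible vertices are $I$, $\tilde e$ and $v\in V$, and the only edges among them are $I\to\tilde e$, $I\to v$, $\tilde e\to v$; the longest chain is $I,\tilde e,v$.
* (K2) In a path avoiding $I,\bar\imath$, at most $3$ consecutive inner vertices are outside $\Theta$. The other possible vertices are $v\in V$, $\bar e$ and $O$, and the only edges among them are $v\to\bar e$, $v\to O$, $\bar e\to O$; the longest chain is $v,\bar e,O$.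
* (K3) In an arbitrary path, take as cuts all inner vertices in $B$, and all inner vertices in $\Theta$ after the last inner $B$-vertex. Then at most $3$ consecutive inner vertices are non-cuts. Up to the last inner $B$-vertex the path avoids $O,\tilde o$, since $B$ is unreachable from them, so (K1) applies. After it, or everywhere if there is no inner $B$-vertex, the inner non-cuts lie in $V\cup\{I,O\}$, with edges only $I\to v$, $I\to O$, $v\to O$.

Call "cuts" the inner $B$-vertices in (K1) and the inner $\Theta$-vertices in (K2). In each case a piece between consecutive cuts, before the first cut, after the last cut, or the whole path if there is no cut, has at most $3$ inner vertices, hence length at most $4$.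

**Step 5: products that break.** This step handles multiplications that create a non-path: these cost nothing.

**Lemma 4.** Let $w$ be a path from $S$ to $T$ in $G$ and $x\in X$. If $xw$ is not a path, then $xw\in X^+X$. If $wx$ is not a path, then $wx\in XX^+$.

*Proof.* For $xw$: let $e$ be the last edge of $w$ and write $w=w^-e_2e_3$. Then $e_2e_3\in X_c$ (from $B$ to $T$), and $w^-$ is nonempty and ends at $\bar e$. All faults of $xw$ are in $x$ or at the junction $x|w$, so $xw^-$ is faulty. Write $xw^-=gh$ with the last fault at the junction $g|h$. Then $g$ is a nonempty prefix of $x$, and $h$ is a path ending at $\bar e$; it avoids $O,\tilde o$, from which $\bar e$ cannot be reached. By (K1), $h=h_1\cdots h_r$ with all $|h_i|\le4$, where $h_1$ ends in $B$ and $h_2,\dots,h_r$ go from $B$ to $B$, so that $h_2,\dots,h_r\in X_c$.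

The word $gh_1$ is dense. It has a fault at $g|h_1$, so a fault-free factor lies inside $g$ or inside $h_1$. A fault-free factor of length $D$ does not fit in $h_1$, as $|h_1|\le4<D$. It does not exist in $g$ either: if $x\in P$ then $|g|<D$; if $x\in F$ then all factors of $x$ of length $D$ are faulty. So $gh_1\in F^+$ by (F2), hence $xw^-\in F^+X_c^*\subseteq X^+$ and $xw=xw^-\cdot e_2e_3\in X^+X$.

For $wx$: let $e$ be the first edge of $w$ and write $w=e_1e_2w^-$. Then $e_1e_2\in X_c$ (from $S$ to $\Theta$), and $w^-$ is nonempty and starts at $\tilde e$. The faults of $wx$ are in $x$ or at $w|x$, so $w^-x$ is faulty. Write $w^-x=hg$ with the first fault at $h|g$; then $g$ is a nonempty suffix of $x$, and $h$ is a path starting at $\tilde e\in\Theta$, so it avoids $I,\bar\imath$. By (K2), $h=h_1\cdots h_r$ with all $|h_i|\le4$, where $h_1,\dots,h_{r-1}$ go from $\Theta$ to $\Theta$ (so they are in $X_c$) and $h_r$ starts in $\Theta$. As above, $h_rg$ is dense: a fault-free factor lies in $h_r$, which is shorter than $D$, or in $g$, which has no fault-free factor of length $D$. So $w^-x\in X_c^*F^+\subseteq X^+$ and $wx=e_1e_2\cdot w^-x\in XX^+$. $\square$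

**Step 6: the shape of the survivors.** This step shows that $\mathcal C(X)\setminus X^+$ contains only paths from $S$ to $T$. It is where the gadgets $I$ and $O$ work.

**Lemma 5.** Every $w\in\mathcal C\setminus X^+$ is a path from $S$ to $T$, where $\mathcal C=\mathcal C(X)$.

*Proof.* **(i) $t(w)\in T$.** Suppose $t=t(w)\notin T$. Let $\kappa=\omega_t$ if $t\ne O$, let $\kappa$ be empty if $t=O$, and let $n=|w|+1$. Then $\kappa(o_1o_2)^n$ is a path starting at $t$ and a product of $n'\in\{n,n+1\}$ words of $X$. By (1), $w\kappa(o_1o_2)^n\in\mathcal CX^{n'}=X^{n'}\mathcal C$, say
$$w\kappa(o_1o_2)^n=x_1\cdots x_{n'}c .$$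
Since $|x_1\cdots x_{n'}|\ge n'>|w|$, the end of $w$ falls inside $x_1\cdots x_{n'}$. It is not at a boundary between factors, because $w\notin X^+$. So some $x_j=ab$ straddles it: $x_1\cdots x_{j-1}a=w$ with $a$ nonempty, and $b$ is a nonempty prefix of $\kappa(o_1o_2)^n$. (Here $a,b$ are words.) There are no faults in $b$ or at $a|b$.

If $x_j\in F$, then its faults are all in $a$, so $a$ is faulty, $a\in F$ by (F1), and $w=x_1\cdots x_{j-1}a\in X^+$, a contradiction. So $x_j\in P$; it has length at least $2$, and it ends at $O$ or $\tilde o$.

The words of $P$ ending at $O$ are $o_1o_2$, the $\omega_v$, and $\alpha_O$. If $x_j$ ends at $O$, its length forces $x_j=o_1o_2$ and $b=o_2$; but $b$ begins with $\omega_t$ or, when $\kappa$ is empty, with $o_1$. This is impossible. Hence $x_j$ ends at $\tilde o$, and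
$$x_{j+1}\cdots x_{n'}c=o_2(o_1o_2)^r\qquad\text{for some } r\ge0.$$
A factor of this path that lies in $X$ is fault-free, so in $P$. If it starts with $o_2$, it starts in $\Theta$ and must be a word of $X_c$ from $\Theta$ to $\Theta$ (no word of $K$ has first letter $o_2$); so it is $o_2o_1$ or $(o_2o_1)^2$. Removing it leaves a word that starts with $o_2$ again. After removing $x_{j+1},\dots,x_{n'}$ we get $c=(o_2o_1)^{r'}o_2\in\mathcal C$ for some $r'\ge0$.

Now we show that this $c$ is impossible. As $\tilde o\notin S\cup\{I\}$, the letter $\alpha_{\tilde o}$ is in $X$. The path
$$(i_1i_2)^{r'}\alpha_{\tilde o}\,c=(i_1i_2)^{r'}\alpha_{\tilde o}\,o_2(o_1o_2)^{r'}$$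
lies in $X^{r'+1}\mathcal C=\mathcal CX^{r'+1}$. Its factors in $X$ lie in $P$, and the only word of $P$ with last letter $o_2$ is $o_1o_2$. Remove the last $r'+1$ factors one at a time from the right: as long as the remainder ends with $o_2$, the factor removed is $o_1o_2$. After $k\le r'$ removals the remainder is $(i_1i_2)^{r'}\alpha_{\tilde o}o_2(o_1o_2)^{r'-k}$, which ends with $o_2$. So at the last removal, from $(i_1i_2)^{r'}\alpha_{\tilde o}o_2$, we must remove $o_1o_2$. But this word ends with $\alpha_{\tilde o}o_2$, a contradiction.

**(ii) $s(w)\in S$.** Suppose $s=s(w)\notin S$. Let $\kappa=\alpha_s$ (empty if $s=I$) and $n=|w|+1$. Then $(i_1i_2)^n\kappa$ is a path ending at $s$ and a product of $n'\in\{n,n+1\}$ words of $X$, so by (1)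
$$(i_1i_2)^n\kappa w=c\,x_{n'}\cdots x_1,\qquad c\in\mathcal C,\ x_i\in X .$$
As $|x_{n'}\cdots x_1|>|w|$ and $w\notin X^+$, some $x_j=ab$ straddles the start of $w$: $a$ is a nonempty suffix of $(i_1i_2)^n\kappa$, $b$ is nonempty, and $bx_{j-1}\cdots x_1=w$. There are no faults in $a$ or at $a|b$. If $x_j\in F$, then $b$ is faulty, $b\in F$, and $w\in X^+$, a contradiction. So $x_j\in P$; it has length at least $2$ and starts at $I$ or $\bar\imath$.

The words of $P$ starting at $I$ are $i_1i_2$, the $\alpha_v$, and $\omega_I$. If $x_j$ starts at $I$, then $x_j=i_1i_2$ and $a=i_1$; but $a$ ends with $\alpha_s$ or $i_2$. This is impossible. Hence $x_j$ starts at $\bar\imath$ and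
$$c\,x_{n'}\cdots x_{j+1}=(i_1i_2)^ri_1\qquad\text{for some } r\ge0.$$
A factor of this path that lies in $X$ and ends with $i_1$ is in $P$ and ends at $\bar\imath$ with the letter $i_1$; so it is a word of $X_c$ from $B$ to $B$, namely $i_2i_1$ or $(i_2i_1)^2$. Removing it leaves a word ending with $i_1$. So $c=(i_1i_2)^{r'}i_1\in\mathcal C$ for some $r'\ge0$. The only word of $P$ with first letter $i_1$ is $i_1i_2$, and $c$ is a path of odd length that starts with $i_1$ and keeps starting with $i_1$ after each removal of $i_1i_2$; hence $c\notin X^+$. So $c\in\mathcal C\setminus X^+$ with $t(c)=\bar\imath\notin T$, which contradicts (i).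

**(iii) $w$ is a path.** Suppose $w$ is faulty, and write $w=h_0h_1\cdots h_r$ with maximal paths $h_i$ and $r\ge1$; by (i) and (ii), $s(w)\in S$ and $t(w)\in T$. The path $h_0$ starts in $S$, so it avoids $I,\bar\imath$; cut it at its inner $\Theta$-vertices. The path $h_r$ ends in $T$, so it avoids $O,\tilde o$; cut it at its inner $B$-vertices. Cut the other $h_i$ as in (K3). Cut $w$ at all these places and nowhere else (in particular not at the faults).

A piece without a fault lies inside one $h_i$ and has length at most $4$. In $h_0$ it goes from $S$ to $\Theta$ or from $\Theta$ to $\Theta$. In $h_r$ it goes from $B$ to $B$ or from $B$ to $T$. In a middle $h_i$, where $B$-cuts come before $\Theta$-cuts, it goes from $B$ to $B$, from $B$ to $\Theta$, or from $\Theta$ to $\Theta$. In all cases it is in $X_c$. Every other piece contains a fault, and its maximal fault-free factors contain no cut as inner vertex, so they have length at most $4<D$. Such a piece is dense and lies in $F^+$. Hence $w\in X^+$, a contradiction. $\square$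

**Step 7: conclusion.** This step matches survivors with survival sets.

Suppose first that $\mathcal A=\mathcal C\setminus X^+\ne\emptyset$. By Lemma 5 it consists of paths from $S$ to $T$, which are paths of $G$. We check that $\mathcal A$ is a survival set. Let $w\in\mathcal A$, $y\in Y_S$, $t(y)=s(w)$. Then $yw\in X\mathcal C=\mathcal CX$, say $yw=cx$. This is a path from $S$ to $T$, so it is not in $X^+$ by (P3). Hence $c\notin X^+$, that is, $c\in\mathcal A$, and $t(c)\in T$. The word $x$ is a path, so $x\in P$; it starts in $T$, so $x\in Y_T$ by (P2). This is (W1). For (W2), let $y\in Y_T$ with $s(y)=t(w)$. Then $wy\in\mathcal CX=X\mathcal C$, say $wy=xc$. Again $wy\notin X^+$, so $c\in\mathcal A$ and $s(c)\in S$; and $x\in P$ ends in $S$, so $x\in Y_S$ by (P1).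

Conversely, let $\mathcal W\ne\emptyset$ be a survival set and $Z=\mathcal W\cup X^+$. Let $x\in X$, $w\in\mathcal W$. If $xw$ is not a path, then $xw\in X^+X\subseteq ZX$ by Lemma 4. If it is a path, then $x\in P$ ends in $S$, so $x\in Y_S$ by (P1), and $xw\in\mathcal WY_T\subseteq ZX$ by (W1). If $wx$ is not a path, then $wx\in XX^+\subseteq XZ$ by Lemma 4. If it is, then $x\in P$ starts in $T$, so $x\in Y_T$ by (P2), and $wx\in Y_S\mathcal W\subseteq XZ$ by (W2). Together with $XX^+=X^+X$ this gives $XZ\subseteq ZX$ and $ZX\subseteq XZ$, so $Z\subseteq\mathcal C$. By (P3), $\mathcal W\cap X^+=\emptyset$, so $\mathcal C\ne X^+$. This proves Proposition 3. $\blacksquare$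

## 6. Counting automata and the race between them

From now on we only play in arenas. Think of iterating (W2): $T$ supplies words $y_1,y_2,\dots$ on the right, and for each one $S$ must remove one word $x_i\in Y_S$ on the left. Both sides use the same number of words. If $S$ is forced to use longer words than $T$, the path between them shrinks to nothing, as in the second example of Section 4. So on the same stretch of path, $S$ wants to use *many* words, at least as many as $T$. We make this a comparison of automata.

**Definition (counting automata).** Let $\Gamma$ be a finite alphabet, $Q'=\{p_1,\dots,p_m\}$ a finite set of states with $\iota\in Q'$, and $\Delta_S\subseteq\Delta_T\subseteq Q'\times\Gamma\times\{1,2,3\}\times Q'$. A transition $(p,\sigma,k,q)$ reads $\sigma$, goes from $p$ to $q$, and has *count* $k$ and *weight* $k-2$. Counts and weights of runs are sums. Runs using $\Delta_S$ are called $S$-runs, runs using $\Delta_T$ are called $T$-runs.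

**The arena of a pair of automata.** The graph $G$ has a *hub*, the path $0\to1\to\cdots\to2m-1$, and for every $\sigma\in\Gamma$ a *block*, a path from $2m-1$ to $0$ through fresh inner vertices. Put $s_{p_j}=j-1$ and $t_{p_j}=m+j-1$, so the hub carries first all $s_p$ and then all $t_p$. Assign to each $\tau=(p,\sigma,k,q)\in\Delta_S$ its own $k-1$ inner vertices of block $\sigma$, the $S$-*slots* of $\tau$, and to each $\tau\in\Delta_T$ its own $k-1$ inner vertices of block $\sigma$, the $T$-slots of $\tau$. All slots are distinct, and blocks are chosen long enough, with at least one inner vertex. For $\tau\in\Delta_S$ let $\pi_S(\tau)$ be the path from $s_p$ along the hub to $2m-1$, through block $\sigma$, and along the hub from $0$ to $s_q$. The slots of $\tau$ cut it into $k$ nonempty *pieces*; put these into $Y_S$. Define $\pi_T(\tau)$, from $t_p$ to $t_q$, and $Y_T$ in the same way from $\Delta_T$. The set $S$ consists of all $s_p$ and all $S$-slots, $T$ of all $t_p$ and all $T$-slots; they are disjoint.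

**Example.** One state $p$, one letter $\sigma$, $\Delta_S=\Delta_T=\{(p,\sigma,2,p)\}$. The hub is $0\to1$ with $s_p=0$, $t_p=1$. Let the block be $1\to a\to b\to0$ with $S$-slot $a$ and $T$-slot $b$. Then $Y_S$ consists of $0\to1\to a$ and $a\to b\to0$, and $Y_T$ of $1\to a\to b$ and $b\to0\to1$.

An *$S$-walk* is a path presented as a product of words of $Y_S$; $T$-walks are defined likewise. Let us see how walks and runs correspond. A slot of $\tau\in\Delta_S$ is an endpoint only of pieces of $\tau$: exactly one word of $Y_S$ starts there and exactly one ends there. A word of $Y_S$ with both endpoints on the hub is the only piece of a transition of count $1$, and it determines that transition, since it shows $s_p$, the block and $s_q$. Hence in an $S$-walk the $k$ pieces of a transition occur consecutively, except for possibly incomplete transitions at the two ends of the walk, with at most $2$ words each. The same holds for $T$-walks. We say that a complete transition *reads* the block it traverses.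

Every vertex except $2m-1$ has exactly one outgoing edge. So a path from a hub vertex to a hub vertex is determined by its endpoints and the sequence of blocks it traverses. Let $c_p$ be the hub path from $s_p$ to $t_p$. If an $S$-run $\rho'$ and a $T$-run $\rho$ both lead from $p$ to $q$ and read the same word, then
$$c_p\,\pi_T(\rho)=\pi_S(\rho')\,c_q, \tag{2}$$
because both sides go from $s_p$ to $t_q$ through the same sequence of blocks. In the example, both sides are $0\to1\to a\to b\to0\to1$ for $\rho=\rho'=(p,\sigma,2,p)$.

**Proposition 6.** Suppose there are arbitrarily long $T$-runs, and an $H\ge1$ such that for every $T$-run $\rho$ with $H$ transitions there are $1\le r\le H$ and an $S$-run $\rho'$ reading the same first $r$ letters, with the same start state and the same end state as the initial part $\rho_{\le r}$ of $\rho$, and with $\mathrm{count}(\rho')\ge\mathrm{count}(\rho_{\le r})$. Then the arena has a nonempty survival set.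

*Proof.* The idea is to keep a buffer of unspent words long enough to look $H$ transitions ahead. Let $\mathcal W$ be the set of all $u\,c_p\,v$, where $p\in Q'$, $u\in Y_S^i$ is a (possibly empty) $S$-walk ending at $s_p$, $v\in Y_T^j$ is a (possibly empty) $T$-walk starting at $t_p$, and $i+j\ge3H$. It consists of paths from $S$ to $T$, and it is nonempty because there are arbitrarily long $T$-runs.

For (W2), let $w=uc_pv$, $y\in Y_T$, $s(y)=t(w)$. If $i\ge1$, split off the first word of $u$: what remains has $(i-1)+(j+1)\ge3H$ words and is in $\mathcal W$. If $i=0$, then $vy$ is a $T$-walk with $j+1>3H$ words starting at $t_p$. If it contains $k$ complete transitions, then $j+1\le3k+2$, so $3H+1\le3k+2$ and $k\ge H$. So $vy$ begins with $\pi_T(\rho)$ for a $T$-run $\rho$ with $H$ transitions. Take $r,\rho'$ as assumed, with common end state $q$, and write $vy=\pi_T(\rho_{\le r})v'$. By (2), $c_pvy=\pi_S(\rho')c_qv'$. The number of words in $\pi_S(\rho')$ and $v'$ together is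
$$\mathrm{count}(\rho')+\bigl(j+1-\mathrm{count}(\rho_{\le r})\bigr)\ge j+1\ge3H+1 .$$
As $\mathrm{count}(\rho')\ge1$, we can split off the first $Y_S$-word, and an element of $\mathcal W$ remains.

For (W1), let $y\in Y_S$, $t(y)=s(w)$. If $j\ge1$, split off the last word of $v$: what remains has $(i+1)+(j-1)\ge3H$ words. If $j=0$, then $yu$ is an $S$-walk with $i+1\ge3H+1\ge4$ words ending at $s_p$ on the hub. Its last transition is complete, since otherwise the walk would start inside it and have at most $2$ words. So $yu=u'\pi_S(\tau)$ with $\tau=(q,\sigma,k,p)\in\Delta_S$. Because $\Delta_S\subseteq\Delta_T$, (2) applies and gives $\pi_S(\tau)c_p=c_q\pi_T(\tau)$. Split off the last word of $\pi_T(\tau)$: what remains has $(i+1-k)+(k-1)=i\ge3H$ words. $\square$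

**Iterating (W2).** Let $w\in\mathcal W$ for a survival set $\mathcal W$, and let $y_1y_2\cdots y_n$ be a $T$-walk starting at $t(w)$. By (W2), $wy_1=x_1w_1$ with $x_1\in Y_S$ and $w_1\in\mathcal W$; here $t(w_1)=t(y_1)$, so (W2) applies to $w_1$ and $y_2$, and so on. We obtain an $S$-walk $x_1\cdots x_n$ and $w_n\in\mathcal W$ with $wy_1\cdots y_n=x_1\cdots x_nw_n$, where $(x_n,w_n)$ is chosen from $w_{n-1}$ and $y_n$.

**Proposition 7.** Suppose every state has a (possibly empty) $T$-run to $\iota$, and there is $U\in\Gamma^+$ with a $T$-run $\iota\to\iota$ on $U$ of count $N$, such that every $S$-run on $U$, between any states, has count at most $N-1$. Then there is no nonempty survival set.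

*Proof.* Let $w\in\mathcal W$ for a survival set $\mathcal W$. There is a (possibly empty) $T$-walk $v_0$ from $t(w)$ to $t_\iota$: complete the transition if $t(w)$ is a slot, then use a $T$-run to $\iota$. Let $v_U$ be the $T$-walk of the given run on $U$, and let $|v_0|_Y$ be the number of $Y_T$-words in $v_0$. By iterating (W2), for each $n$ a prefix of the path $wv_0v_U^n$ is an $S$-walk with exactly $M=|v_0|_Y+nN$ words.

We bound $M$ from above. Since $wv_0$ ends on the hub, the block sequence of the path is that of $wv_0$ (at most $|wv_0|$ blocks, where $|wv_0|$ is the number of edges, the first block possibly partial), followed by $U^n$. The complete transitions of the $S$-walk read successive full blocks, with at most $3$ words each. Those reading blocks of $wv_0$ contribute at most $3|wv_0|$ words. Each completely read copy of $U$ contributes at most $N-1$ words, and at most one copy is partially read, contributing at most $3|U|$. The incomplete transitions at the two ends contribute at most $4$ words. Hence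
$$|v_0|_Y+nN=M\le4+3|wv_0|+n(N-1)+3|U| ,$$
so $n\le 4+3|wv_0|+3|U|$, which fails for large $n$. $\square$

For example, with one state, $\Delta_S=\{(p,\sigma,1,p)\}$ and $\Delta_T=\{(p,\sigma,1,p),(p,\sigma,2,p)\}$, Proposition 7 applies with $U=\sigma$ and $N=2$: no nonempty survival set.

## 7. Writing and checking computations of a counter machine

The plan: $T$ writes a word that is supposed to be an accepting computation of a machine; $S$ must read the same word with count at least as large. We arrange that $S$ can do this exactly when it can point at an error. Letters normally have count $2$, so we work with weights.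

Let $\mathcal M$ be a deterministic machine with counters $1,\dots,\ell$, state set $Q$, and distinct states $q_0$ (initial, non-halting), $\mathrm{acc}$, $\mathrm{rej}$ (the only halting states). For non-halting $q$ and the vector $\eta\in\{0,1\}^\ell$ saying which counters are nonzero, the next state $\nu(q,\eta)$ and the counter changes $\delta_j(q,\eta)\in\{-1,0,1\}$ are determined. Write a configuration $(q;m_1,\dots,m_\ell)$ as the word $q\,a_1^{m_1}\cdots a_\ell^{m_\ell}$. Let $C_0=q_0$ (all counters $0$), $C_1,C_2,\dots$ be the run from empty counters. Put $\Gamma_0=Q\cup\{a_1,\dots,a_\ell\}$ and $\Gamma=\Gamma_0\cup\{\triangleright,\triangleleft\}$.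

**Running example.** $\ell=1$; at $q_0$: increment counter $1$, go to $q_1$; at $q_1$: if counter $1$ is $0$ go to $\mathrm{rej}$, else decrement it and go to $\mathrm{acc}$. The run is $C_0=q_0$, $C_1=q_1a_1$, $C_2=\mathrm{acc}$.

**Step 1: errors visible to a finite automaton.** This step defines a deterministic check of everything except the counter values.

The *format states* are $\Phi=\{f_\triangleright,f_1\}\cup\{(q,\eta):q\in Q,\ \eta\in\{0,1\}^\ell\}$. The *correct* letters and the moves on them are:

* at $f_\triangleright$: only $q_0$, leading to $f_1$;
* at $f_1$: only $\nu(q_0,0)$, leading to $(\nu(q_0,0),0)$;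
* at $(q,\eta)$: the letter $a_j$ is correct iff $\eta_i=0$ for all $i>j$, and it sets $\eta_j:=1$; for non-halting $q$ the letter $\nu(q,\eta)$ is correct, leading to $(\nu(q,\eta),0)$; for $q=\mathrm{acc}$ the letter $\triangleleft$ is correct.

All other letters of $\Gamma_0\cup\{\triangleleft\}$ are *incorrect*. So $f_1$ stands for "$q_0$ with counters empty", and $(q,\eta)$ remembers the state letter and which counter letters have occurred since. At each format state at most one letter of $Q$ is correct, so some letter of $Q$ is incorrect, as $|Q|\ge3$. Put $\nu((q,\eta))=\nu(q,\eta)$, $\delta_j((q,\eta))=\delta_j(q,\eta)$ for non-halting $q$, and $\nu(f_1)=\nu(q_0,0)$, $\delta_j(f_1)=\delta_j(q_0,0)$.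

In the running example, all letters of $q_0\,q_1\,a_1\,\mathrm{acc}\,\triangleleft$ are correct in turn, starting at $f_\triangleright$. But in $q_0\,q_1\,\mathrm{rej}$ all letters are correct too, since $\nu(q_1,0)=\mathrm{rej}$: the format does not notice that counter $1$ should have been $1$.

**Step 2: the automata.** This step adds *tests* that compare a counter in one configuration with the same counter in the next one.

The states are $\iota$, $\beta$, all $\psi\in\Phi$; and for $1\le j\le\ell$ and $\theta\in\{\mathrm{long},\mathrm{short}\}$ the states $[j,\theta,\psi]$ (with $\psi=f_1$ or $\psi=(q,\eta)$, $q$ non-halting) and $\langle j,\theta\rangle$. The set $\Delta_S$ consists of: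

1. $(\beta,\sigma,2,\beta)$ for $\sigma\in\Gamma_0$; $(\beta,\triangleleft,2,\iota)$; $(\iota,\triangleright,2,f_\triangleright)$.
2. Scanning: $(\psi,\sigma,2,\psi')$ if $\sigma\in\Gamma_0$ is correct at $\psi$, leading to $\psi'$.
3. Violations: $(\psi,\sigma,2,\beta)$ for $\sigma\in\Gamma_0$ incorrect at $\psi$; $(\psi,\triangleleft,2,\iota)$ if $\triangleleft$ is incorrect at $\psi$.
4. Test start: $(\psi,q,1,[j,\theta,\psi'])$ if $q\in Q$ is non-halting and correct at $\psi$, leading to $\psi'$.
5. Phase 1: $([j,\theta,\psi],a_i,k,[j,\theta,\psi'])$ if $a_i$ is correct at $\psi$, leading to $\psi'$, where $k=2$ if $i\ne j$, and if $i=j$ then $k=1$ for long and $k=3$ for short. Also $([j,\mathrm{long},\psi],\nu(\psi),2-\delta_j(\psi),\langle j,\mathrm{long}\rangle)$ and $([j,\mathrm{short},\psi],\nu(\psi),2+\delta_j(\psi),\langle j,\mathrm{short}\rangle)$.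
6. Phase 2, long: at $\langle j,\mathrm{long}\rangle$, on $a_i$ with $i<j$ stay, count $2$; on $a_j$, count $3$, stay or exit to $\beta$.
7. Phase 2, short: at $\langle j,\mathrm{short}\rangle$, on $a_i$ with $i<j$ stay, count $2$; on $a_j$ stay, count $1$; exit on $\sigma\in Q\cup\{a_i:i>j\}$ to $\beta$, count $2$, and on $\triangleleft$ to $\iota$, count $2$.

Finally
$$\Delta_T=\Delta_S\cup\{(\iota,\triangleright,2,\beta)\}.$$
So $T$ has one extra possibility: to go to $\beta$ and write anything with weight $0$. Every state has a $T$-run to $\iota$: from $\beta$ by $\triangleleft$; from $\psi\in\Phi$ by an incorrect letter of $Q$ to $\beta$; from phase 1 states by $\nu(\psi)$ to phase 2; and from phase 2 states by an exit to $\beta$.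

**Step 3: weights of tests.** This step shows that a test on honest data loses at least $1$.

Suppose a test $(j,\theta)$ is started at the state letter of a configuration word $C$, passes phase 1 on $C$, and in phase 2 reads $x$ letters $a_j$ before or at its exit (an exit letter $a_j$ is included). Let $m_j$ be counter $j$ in $C$, and $M_j=m_j+\delta_j$ its value in the successor of $C$. The start has weight $-1$. The letters $a_j$ of $C$ contribute $-m_j$ for long and $+m_j$ for short. The next state letter contributes $-\delta_j$ for long and $+\delta_j$ for short. Phase 2 contributes $+x$ for long and $-x$ for short; everything else has weight $0$. The total weight is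
$$x-1-M_j\quad(\text{long}),\qquad M_j-1-x\quad(\text{short}). \tag{3}$$
A long test is worthwhile if the counter written next is too large, a short test if it is too small; when the value is right, the initial charge of $1$ is lost.

In the running example, start $(1,\mathrm{short})$ at $C_0=q_0$. On $q_0\,q_1\,a_1\,\mathrm{acc}$ the weights are $-1,+1,-1,0$, total $-1$. On the dishonest $q_0\,q_1\,\mathrm{rej}$ they are $-1,+1,0$, total $0$. For $(1,\mathrm{long})$ on $q_0\,q_1\,a_1\,a_1$, exiting at the second $a_1$, the weights are $-1,-1,+1,+1$, total $0$.

**Lemma 8.** Let $C$ be a configuration word with non-halting state, $C'$ the word of its successor, and $\sigma\in Q\cup\{\triangleleft\}$. If an $S$-run starts a test at the state letter of $C$ and from there reads $CC'\sigma$ letter by letter, then it cannot read all of $CC'\sigma$ without exiting the test; and whenever it exits during $CC'\sigma$, the exit is at a letter of $C'$ or at $\sigma$, and the test has weight at most $-1$. (If the test starts from $f_\triangleright$, we assume $C=C_0=q_0$.)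

*Proof.* Phase 1 is forced: the counter letters of $C$ are read, ending in $[j,\theta,\psi]$ with $\psi=f_1$ or $\psi=(q,\eta)$, where $\eta$ records the nonzero counters of $C$; then $\nu(\psi)$, the state letter of $C'$, leads to $\langle j,\theta\rangle$. Let $C'$ continue with $a_1^{M_1}\cdots a_\ell^{M_\ell}$.

Long: there is no transition at $\langle j,\mathrm{long}\rangle$ on $a_i$ with $i>j$, on letters of $Q$, or on $\triangleleft$. So the run cannot read $\sigma$ in phase 2, and an exit can only occur at one of the $M_j$ letters $a_j$ of $C'$; then $x\le M_j$ and (3) gives weight at most $-1$.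

Short: letters $a_i$ with $i\le j$ force the run to stay, and every other letter of $C'\sigma$ after the state letter forces an exit. So the exit occurs exactly at the first letter after the block $a_j^{M_j}$, which is in $C'$ or is $\sigma$. Then $x=M_j$ and the weight is $-1$. $\square$

**Step 4: accepting machines.** This step produces the word $U$ of Proposition 7.

**Lemma 9.** If $\mathcal M$ reaches $\mathrm{acc}$, say in $C_l$, then for $U=\triangleright C_0\cdots C_l\triangleleft$ there is a $T$-run $\iota\to\iota$ of count $2|U|$, and every $S$-run on $U$ has count at most $2|U|-1$.

*Proof.* The $T$-run is $\iota\to\beta\to\cdots\to\beta\to\iota$. In $\Delta_S$ only $(\iota,\triangleright,2,f_\triangleright)$ reads $\triangleright$, so an $S$-run on $U$ starts with $\iota\to f_\triangleright$. All letters of $U$ after $\triangleright$ are correct. So while the run is in format states no violation transitions are available, and scanning cannot read the final $\triangleleft$, which is correct at $(\mathrm{acc},\eta)$. Hence the run starts a test at some $C_i$, and $i<l$ because tests start only at non-halting state letters. In $U$, $C_i$ is followed by its successor $C_{i+1}$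 and then by a state letter or $\triangleleft$. By Lemma 8 the test exits with weight at most $-1$. Afterwards the run is in $\beta$, or at $\iota$ at the end of $U$, and the rest has weight $0$. The transitions before the test have weight $0$. So the total weight is at most $-1$. $\square$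

**Step 5: rejecting machines.** This step shows that $S$ can refute every attempt within a bounded number of letters.

**Lemma 10.** If $\mathcal M$ reaches $\mathrm{rej}$, then the hypotheses of Proposition 6 hold.

*Proof.* Arbitrarily long $T$-runs exist, for instance loops at $\beta$. Let $C_L$ be the halting configuration; $L\ge1$ since $q_0$ is non-halting. Put $z^*=C_0\cdots C_L$ and $H=|z^*|+2$. Let $\rho$ be a $T$-run with $H$ transitions. If its first transition is in $\Delta_S$, take $r=1$ and $\rho'=\rho_{\le1}$.

Otherwise $\rho$ starts with $(\iota,\triangleright,2,\beta)$ and then stays in $\beta$ with weight $0$ until a possible $\triangleleft$ leads to $\iota$. Let $\sigma_1\sigma_2\cdots$ be the letters read after $\triangleright$, up to and including the first $\triangleleft$ if there is one. Either there are $|z^*|+1$ of them or a $\triangleleft$, which is not in $z^*$, occurs. So there is a least $i\le|z^*|+1=H-1$ such that $\sigma_1\cdots\sigma_i$ is not a prefix of $z^*$. After $\triangleright\sigma_1\cdots\sigma_i$ the $T$-run is in $\beta$ if $\sigma_i\in\Gamma_0$ and in $\iota$ if $\sigma_i=\triangleleft$, with weight $0$. We give an $S$-run from $\iota$ to the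 same state on the same word with weight at least $0$; then $r=i+1\le H$ works. Let $\psi$ be the format state reached by scanning $\triangleright\sigma_1\cdots\sigma_{i-1}$, which is possible since all letters of $z^*$ are correct.

*Suppose $\sigma_i$ is incorrect at $\psi$.* Scan and then use a violation transition: weight $0$, with the right end state.

*Suppose $\sigma_i$ is correct at $\psi$.* Then $\psi\ne f_\triangleright,f_1$, since there the only correct letter is the next letter of $z^*$. So
$$\sigma_1\cdots\sigma_{i-1}=C_0\cdots C_{g-1}\,q\,a_1^{x_1}\cdots a_\ell^{x_\ell},\qquad1\le g\le L,$$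
where $q\,a_1^{x_1}\cdots a_\ell^{x_\ell}$ is a prefix of $C_g=q\,a_1^{M_1}\cdots a_\ell^{M_\ell}$. In particular $C_{g-1}$ is non-halting, so tests can be started there. Let $i_0$ be the least index with $x_{i_0}<M_{i_0}$, if there is one. Then $x_k=M_k$ for $k<i_0$, $x_k=0$ for $k>i_0$, and the next letter of $z^*$ is $a_{i_0}$. The letter $\sigma_i$ is not $\triangleleft$, since $\triangleleft$ is correct only for the state $\mathrm{acc}$, which does not occur in $z^*$. So the end state has to be $\beta$. The cases are as follows.

* $\sigma_i=a_l$, $i_0$ exists and $i_0<l$. Scan up to $C_{g-1}$, start the test $(i_0,\mathrm{short})$ there, and exit at $\sigma_i$ to $\beta$. By (3) the weight is $M_{i_0}-1-x_{i_0}\ge0$.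
* $\sigma_i=a_l$, and $i_0>l$ or $i_0$ does not exist. Then $x_l=M_l$, and correctness of $a_l$ gives $x_k=0$ for $k>l$. Start the test $(l,\mathrm{long})$ at $C_{g-1}$ and exit at $\sigma_i$ to $\beta$. It reads $x=M_l+1$ letters $a_l$, so the weight is $(M_l+1)-1-M_l=0$.
* $\sigma_i=a_l$ with $i_0=l$ is impossible, since $\sigma_i$ would be the next letter of $z^*$.
* $\sigma_i\in Q$. Then $q$ is non-halting and $\sigma_i=\nu(q,\eta)$, where $\eta$ says which of $x_1,\dots,x_\ell$ are nonzero. If $i_0$ did not exist, all of $C_g$ would have been read, $g<L$ as $q$ is non-halting, and $\sigma_i$ would be the state letter of $C_{g+1}$, the next letter of $z^*$; a contradiction. So $i_0$ exists. Start the test $(i_0,\mathrm{short})$ at $C_{g-1}$ and exit at $\sigma_i$ to $\beta$. The weight is $M_{i_0}-1-x_{i_0}\ge0$. $\square$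

## 8. Theorem 1 from recursive inseparability

For a machine $\mathcal M$ as in Section 7, let $X_{\mathcal M}$ be the finite set computed from $\mathcal M$ by Section 7 (automata), Section 6 (arena) and Proposition 3.

One would like to reduce the halting problem directly. At this point we cannot: if $\mathcal M$ runs forever, Lemma 9 gives no word $U$, because no accepting configuration exists, and Lemma 10 gives no lookahead $H$, because the word $z^*$ would be infinite. We only control machines that stop. Recursive inseparability needs no more than that.

**Proof of Theorem 1.** Given $e$, take the two-counter machine $\mathcal M=\mathcal M_e$ of (M1) and compute $X_{\mathcal M}$ (with $\ell=2$).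

If $\varphi_e(e)=1$, then $\mathcal M$ reaches $\mathrm{acc}$. Lemma 9 and Proposition 7, with $N=2|U|$, show that there is no nonempty survival set, so $\mathcal C(X_{\mathcal M})=X_{\mathcal M}^+$ by Proposition 3.

If $\varphi_e(e)=0$, then $\mathcal M$ reaches $\mathrm{rej}$. Lemma 10 and Proposition 6 give a nonempty survival set, so $\mathcal C(X_{\mathcal M})\ne X_{\mathcal M}^+$.

A decision procedure for "$\mathcal C(X)=X^+$" would make $R=\{e:\mathcal C(X_{\mathcal M_e})=X_{\mathcal M_e}^+\}$ decidable, with $\{e:\varphi_e(e)=1\}\subseteq R$ and $R\cap\{e:\varphi_e(e)=0\}=\emptyset$. This contradicts recursive inseparability. $\blacksquare$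

## 9. Infinite runs and a trapdoor counter: Theorem 2(a)

By (M2) it suffices to reduce, to membership in $\mathcal E$, the non-halting of two-counter machines $\mathcal M$ started with empty counters, with non-halting initial state $q_0$ and one halting state, which we call $\mathrm{halt}$. So for non-halting $\mathcal M$ we need an arena without nonempty survival set.

If $T$ honestly writes the infinite run $C_0C_1C_2\cdots$, then $S$ scans forever with weight $0$ and $T$ gains nothing. To force $S$ into a test, $T$ must close a segment with a *correct* $\triangleleft$, so it must reach $\mathrm{acc}$; this requires cheating. A cheat fixed in advance can be tested by $S$ at the right place. But $T$ may cheat *adaptively*: wait until $S$ has scanned past the state letter where the test would have to start, and only then cheat. We equip the machine with a trapdoor, a fourth counter that is always $0$ in honest runs and whose being nonzero leads to $\mathrm{acc}$ at once, and with a third counter that makes configurations long, so that $T$ has time to react.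

**Step 1: the machine.** Build a $4$-counter machine $\mathcal M^*$ with initial state $q_0$ and halting states $\mathrm{acc},\mathrm{rej}$. For each non-halting state $q$ of $\mathcal M$ it has states $q,q^1,q^2$:

* at $q$ (a *main* state): if counter $4$ is $0$ go to $q^1$, else decrement it and go to $\mathrm{acc}$;
* at $q^1$: increment counter $3$, go to $q^2$;
* at $q^2$: the instruction of $\mathcal M$ at $q$, with target $\mathrm{halt}$ replaced by $\mathrm{rej}$.

In the run from empty counters, counter $4$ stays $0$, and three steps of $\mathcal M^*$ simulate one step of $\mathcal M$. If $\mathcal M$ halts, $\mathcal M^*$ reaches $\mathrm{rej}$, so $\mathcal C(X_{\mathcal M^*})\ne X_{\mathcal M^*}^+$ by Lemma 10 and Propositions 6 and 3.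

From now on suppose that $\mathcal M$ does not halt. The run $C_0,C_1,\dots$ of $\mathcal M^*$ is infinite, the state of $C_{3k}$ is main for every $k$, and $|C_{3k-1}|\ge k+1$ for $k\geq 1$, because counter $3$ has been incremented $k$ times. We assume that $w\in\mathcal W$ for a survival set $\mathcal W$ and derive a contradiction.

**Step 2: bookkeeping.** This step relates how far $T$ is ahead of $S$ to the weight of $S$.

We choose composable words $y_1,y_2,\dots\in Y_T$ successively, starting at $t(w)$. Iterating (W2) gives $x_n\in Y_S$ and $w_n\in\mathcal W$ with $wy_1\cdots y_n=x_1\cdots x_nw_n$, where $x_n,w_n$ depend only on $y_1,\dots,y_n$. So $y_{n+1}$ may depend on $x_1,\dots,x_n$. Call the moment after $y_n$ and $x_n$ have been given *time* $n$.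

First use a (possibly empty) $T$-walk $v_0$ from $t(w)$ to $t_\iota$, with $|v_0|_Y$ words; it exists as in the proof of Proposition 7. Afterwards use only the transitions $(\iota,\triangleright,2,\beta)$, $(\beta,\sigma,2,\beta)$ with $\sigma\in\Gamma_0$, and $(\beta,\triangleleft,2,\iota)$, two words per letter, thereby *writing* an infinite word $\zeta=\zeta_1\zeta_2\cdots$. The letter $\zeta_R$ is completely written at time $n$ iff $n\ge|v_0|_Y+2R$. A letter is *half written* when only the first of its two words has been given; it must then be completed.

The words $x_n$ are nonempty, so the infinite $S$-walk $x_1x_2\cdots$ covers the whole infinite path. Since $wv_0$ ends on the hub, the walk reads, after the finitely many blocks of $wv_0$ (the first possibly partial), all letters of $\zeta$ by complete transitions. Let $n_0$ be the number of $x$-words before the transition reading $\zeta_1$, and for $R\ge0$ let $\Omega_R$ be the total weight of the transitions reading $\zeta_1\cdots\zeta_R$, so $\Omega_0=0$. These transitions are completed at time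
$$n=n_0+2R+\Omega_R .$$

If $R\ge1$, then at this time the block of $\zeta_R$ lies in $x_1\cdots x_n$, hence in $wy_1\cdots y_n$. The end of the block is contained in the last word of the $T$-transition writing $\zeta_R$, so $\zeta_R$ is completely written: $n-|v_0|_Y\ge2R$. If $R=0$, then $n=n_0$ and the same inequality $n_0\ge|v_0|_Y$ holds. It is trivial if $v_0$ is empty. Otherwise the last word of $v_0$ contains the end of the last block of $wv_0$. This end has been passed by $x_1\cdots x_{n_0}$, so it lies in $wy_1\cdots y_{n_0}$, and therefore $y_1\cdots y_{n_0}$ includes the last word of $v_0$. With $\lambda=n_0-|v_0|_Y\ge0$ we have $n-|v_0|_Y=2R+\lambda+\Omega_R$, and so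
$$\Omega_R\ge-\lambda,\quad\text{and exactly }R+\lfloor(\lambda+\Omega_R)/2\rfloor\text{ letters are completely written at that time.}\tag{4}$$

We shall write $\zeta$ in segments of the form $\triangleright\cdots\triangleleft$ so that reading each segment changes $\Omega$ by at most $-1$ (that is, lowers it by at least $1$). After more than $\lambda$ segments this contradicts $\Omega_R\ge-\lambda$.

**Step 3: one segment.** This step describes the adaptive writing and shows the loss of at least $1$.

Write $\triangleright$ and then letters of $C_0C_1C_2\cdots$. Continue until the $S$-walk has read everything before this $\triangleright$, which happens since it uses at most $3$ words per letter. Let $\Omega^0$ be the weight at that time ($n_0$ and $\lambda$ are known by then), and put $d=\lfloor(\lambda+\Omega^0)/2\rfloor$, which is $\ge0$ by (4). Since only $(\iota,\triangleright,2,f_\triangleright)$ in $\Delta_S$ reads $\triangleright$ and the $S$-walk must read it, the $S$-walk is at $\iota$ and next goes to $f_\triangleright$.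

Fix $i=3k-1$ with $k\ge d+2$. Then $|C_i|\ge d+3$ and the state of $C_{i+1}$ is main. Continue writing $C_0C_1\cdots$ until one of the following two events is observed. All these letters are correct, so from format states the $S$-walk can only scan or start a test, and one of the events must occur.

*Case 1: the $S$-walk starts a test at some $C_{i'}$ with $i'\le i$.* So far only a prefix of $\triangleright C_0C_1\cdots$ has been written in this segment. Continue writing $C_0C_1\cdots$ until the $S$-walk is in $\beta$. This must happen: $C_{i'}$ is followed by its successor $C_{i'+1}$ and a state letter, so by Lemma 8 the test cannot continue past that letter without exit, and it has weight at most $-1$; all exits on letters of $\Gamma_0$ lead to $\beta$. Then complete a half-written letter, if there is one, and write $\triangleleft$. The $S$-walk reads the rest of the segment from $\beta$ with weight $0$, ending in $\iota$. The scanning before the test has weight $0$ as well.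

*Case 2: the $S$-walk has read the state letter of $C_i$ by a scanning transition, without having started a test in this segment.* Its weight is still $\Omega^0$, so by (4) exactly $d$ letters after that state letter are completely written, and possibly one more is half written. As $C_i$ has $|C_i|-1\ge d+2$ letters after its state letter, we are still writing inside $C_i$. Now complete $C_i$. Then write $C'_{i+1}$, obtained from $C_{i+1}$ by increasing counter $4$ from $0$ to $1$; then its successor $C'_{i+2}$, which has state $\mathrm{acc}$, since the state of $C_{i+1}$ is main; then $\triangleleft$.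

All letters of the segment after $\triangleright$ are correct. The state letter of $C'_{i+1}$ is that of $C_{i+1}$; the extra letter $a_4$ has the highest index, so it is correct; the letter $\mathrm{acc}$ is correct because $\eta_4=1$ after $C'_{i+1}$; the counter letters come in the right order; and $\triangleleft$ is correct after $\mathrm{acc}$. So while the $S$-walk is in format states no violation transitions are available, and scanning cannot read the final $\triangleleft$. Hence the $S$-walk must start a test at a state letter of the segment after that of $C_i$. This can only be the state letter of $C'_{i+1}$, because $\mathrm{acc}$ is halting. The word $C'_{i+1}$ is followed by its true successor $C'_{i+2}$ and then by $\triangleleft$, so by Lemma 8 the test exits with weight at most $-1$. The rest of the segment has weight $0$, and the $S$-walk ends in $\iota$.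

In both cases reading the segment contributes weight at most $-1$; this depends only on the letters of the segment, whatever is written after it. Start the next segment as soon as $\triangleleft$ is written. After more than $\lambda$ segments, (4) is violated. So there is no nonempty survival set, and $\mathcal C(X_{\mathcal M^*})=X_{\mathcal M^*}^+$ by Proposition 3.

Altogether, $\mathcal M$ does not halt iff $\mathcal C(X_{\mathcal M^*})=X_{\mathcal M^*}^+$. Hence $\mathcal E$ is $\Pi^0_1$-hard and not recursively enumerable, which is Theorem 2(a). $\blacksquare$

## 10. Two letters suffice: Theorem 2(c)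

The one-letter case was settled in Section 2: $\mathcal C(X)=X^+$ iff $a\in X$.

For two letters we encode an arbitrary alphabet so that centralizers are carried along. Let $A=\{b_1,\dots,b_n\}$ and let $\mu:A^+\to\{0,1\}^+$ be the morphism with
$$\mu(b_i)=0^{n+1}\,1\,0^{i-1}\,1\,0^{n-i}\,1 .$$
For $n=2$ the codewords are $0001101$ and $0001011$. In general the codewords are distinct and all have length $k=2n+3$, so $\mu$ is injective. In a product of codewords, runs of zeros of length at least $n+1$ occur only at the beginnings of codewords and have length exactly $n+1$, since the other zero-runs in a codeword have length at most $n-1$ and codewords end with $1$. A codeword begins with $0^{n+1}$, so any occurrence of a codeword in a product of codewords starts at a position divisible by $k$ (counting from $0$).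

**Lemma 11.** $\mathcal C(\mu(X))=\mu(\mathcal C(X))$ for every finite nonempty $X\subseteq A^+$.

*Proof.* The set $\mu(\mathcal C(X))$ commutes with $\mu(X)$ because $\mu$ is a morphism; this gives $\supseteq$.

For the other inclusion we first show that every $w\in\mathcal C'=\mathcal C(\mu(X))$ is a product of codewords. Let $x\in X$ and $N=|w|+2$. By (1),
$$\mu(x)^Nw=c\,\mu(x_1)\cdots\mu(x_N)\qquad\text{with }c\in\mathcal C',\ x_i\in X .$$
Since $|\mu(x_1\cdots x_N)|\ge Nk\ge|w|+k$, comparing lengths gives $|c|+k\le|\mu(x)^N|$. So the first codeword of $\mu(x_1\cdots x_N)$ lies inside $\mu(x)^N$, at position $|c|$. Hence $k$ divides $|c|$. Also $k$ divides $|\mu(x)^N|$. So $w$, a suffix of $\mu(x_1\cdots x_N)$, begins at a codeword boundary, and $w\in\mu(A^+)$.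

Thus $\mathcal C'=\mu(Y)$ for some $Y\subseteq A^+$. From $\mu(XY)=\mu(X)\mathcal C'=\mathcal C'\mu(X)=\mu(YX)$ and injectivity we get $XY=YX$, so $Y\subseteq\mathcal C(X)$ and $\mathcal C'\subseteq\mu(\mathcal C(X))$. $\square$

Since $\mu(X)^+=\mu(X^+)$, injectivity and Lemma 11 give: $\mathcal C(\mu(X))=\mu(X)^+$ iff $\mathcal C(X)=X^+$. As $\mu(X)$ is computable from $X$, Theorem 1 and Theorem 2(a) transfer to the alphabet $\{0,1\}$, which proves Theorem 2(c). $\blacksquare$
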